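# Recovering a conductivity from Darcy data: the rate $N^{-\beta/(2\beta+d+3)}$

## 1. The transport operator $v\mapsto\nabla\cdot(vf\nabla u)$ and a regularized inverse

Let $\mathcal O\subset\mathbb R^d$ be a bounded domain with smooth boundary and outer unit normal $\nu$. Let $g\in C^\infty(\bar{\mathcal O})$ satisfy $\inf_{\mathcal O}g\ge g_{\min}>0$, and write $L_fw=\nabla\cdot(f\nabla w)$. Norms $\|\cdot\|$ and inner products $\langle\cdot,\cdot\rangle$ without index are those of $L^2(\mathcal O)$ with Lebesgue measure. Take $f\in C^1(\bar{\mathcal O})$ with $f\ge K_{\min}>0$ and suppose that $u\in C^2(\bar{\mathcal O})$ solves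
$$L_fu=g\ \text{ in }\mathcal O,\qquad u=0\ \text{ on }\partial\mathcal O. \tag{1}$$
Put $F=f\nabla u$. Since $\nabla\cdot F=g$, we have for $v\in H^1(\mathcal O)$
$$Dv:=\nabla\cdot(vf\nabla u)=F\cdot\nabla v+gv. \tag{2}$$
This is a first-order operator: it differentiates along the streamlines of $\nabla u$ and adds the positive multiple $gv$.

Here is what it is for. Suppose an unknown coefficient $f_0$, with solution $u_0$, is to be recovered, and $f$ is our current guess. With $h=f-f_0$,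
$$L_fu_0-g=L_fu_0-L_{f_0}u_0=\nabla\cdot(h\nabla u_0).$$
If $u_0$ is close to $u$ and we write $h=fv$, the right side is approximately $\nabla\cdot(vf\nabla u)=Dv$. Noisy observations of $u_0$ give a noisy, smoothed version of $L_fu_0-g$. Inverting $D$ turns it into an estimate of the relative error $v=(f-f_0)/f$. So we need an inverse of $D$ which is bounded on $L^2$, nearly exact on smooth functions, and which does not amplify the noise more than necessary. The third property decides the rate, and it is the subject of Section 6.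

**Sign at the boundary.** Testing (1) with $u^+=\max(u,0)$ gives $\int f|\nabla u^+|^2=-\int gu^+\le0$. Hence $u\le0$ in $\mathcal O$. As $u=0$ on $\partial\mathcal O$, the outer normal derivative satisfies $\partial_\nu u\ge0$, so $F\cdot\nu\ge0$ on $\partial\mathcal O$. The field $F$ leaves $\mathcal O$ everywhere, and no boundary values have to be prescribed for $v$.

**Energy identity.** For $v\in H^1(\mathcal O)$ and $\omega$ Lipschitz on $\bar{\mathcal O}$,
$$\langle Dv,v\omega\rangle=\tfrac12\int_{\partial\mathcal O}v^2\omega\,F\cdot\nu+\tfrac12\int_{\mathcal O}v^2g\,\omega-\tfrac12\int_{\mathcal O}v^2F\cdot\nabla\omega. \tag{3}$$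
Indeed, $\nabla\cdot(v^2\omega F)=2v\omega F\cdot\nabla v+v^2F\cdot\nabla\omega+v^2\omega g$. Integrating for smooth $v$, the divergence theorem gives $\int v\omega F\cdot\nabla v=\frac12\int_{\partial\mathcal O}v^2\omega F\cdot\nu-\frac12\int v^2F\cdot\nabla\omega-\frac12\int v^2\omega g$. Add $\int gv^2\omega$. Both sides are continuous in $v\in H^1$ (trace theorem), so density gives all $v\in H^1$.

**Definition (regularized inverse).** For $0<\varepsilon\le1$ let
$$b_\varepsilon(v,\psi)=\varepsilon\langle\nabla v,\nabla\psi\rangle+\langle Dv,\psi\rangle,\qquad v,\psi\in H^1(\mathcal O).$$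
By (3) with $\omega=1$ and $F\cdot\nu\ge0$,
$$b_\varepsilon(v,v)\ge\varepsilon\|\nabla v\|^2+\tfrac{g_{\min}}2\|v\|^2. \tag{4}$$
The form is bounded on $H^1$, so by Lax–Milgram, for each $r\in L^2(\mathcal O)$ there is a unique $J_\varepsilon r\in H^1(\mathcal O)$ with $b_\varepsilon(J_\varepsilon r,\psi)=\langle r,\psi\rangle$ for all $\psi\in H^1(\mathcal O)$. The map $J_\varepsilon$ is linear.

**Lemma 1.** (a) $\|J_\varepsilon r\|\le\frac2{g_{\min}}\|r\|$ for $r\in L^2$. (b) $\|J_\varepsilon D\varphi-\varphi\|\le(2g_{\min})^{-1/2}\varepsilon^{1/2}\|\nabla\varphi\|$ for $\varphi\in H^1(\mathcal O)$.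

*Proof.* (a) With $v=J_\varepsilon r$, (4) gives $\frac{g_{\min}}2\|v\|^2\le b_\varepsilon(v,v)=\langle r,v\rangle\le\|r\|\|v\|$. (b) Put $e=J_\varepsilon D\varphi-\varphi$. Then $b_\varepsilon(e,\psi)=\langle D\varphi,\psi\rangle-\varepsilon\langle\nabla\varphi,\nabla\psi\rangle-\langle D\varphi,\psi\rangle=-\varepsilon\langle\nabla\varphi,\nabla\psi\rangle$. With $\psi=e$ and (4),
$$\varepsilon\|\nabla e\|^2+\tfrac{g_{\min}}2\|e\|^2\le\varepsilon\|\nabla\varphi\|\|\nabla e\|\le\varepsilon\|\nabla e\|^2+\tfrac\varepsilon4\|\nabla\varphi\|^2.\qquad\square$$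

**Example (one dimension, by hand).** Let $\mathcal O=(-1,1)$, $f=g=1$. Then $u=(x^2-1)/2$, $F=u'=x$ and $Dv=(xv)'$. For $r\in L^2$ the equation $(xv)'=r$ means $xv=c+\int_0^xr$. Hardy's inequality gives $\|\frac1x\int_0^xr\|\le2\|r\|$, and $c/x\notin L^2$ unless $c=0$, so the only $L^2$ solution is
$$v(x)=\frac1x\int_0^xr .$$
The constant $2$ is the $2/g_{\min}$ of Lemma 1(a). Now let $r$ be supported in $[z-\frac2M,z+\frac2M]$ with $z\ge4/M$. For $x<z-2/M$ we have $v=0$. For $x\ge z-2/M\ge z/2$ we have $|\int_0^xr|\le(4/M)^{1/2}\|r\|$. Hence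
$$\|v\|^2\le\frac4M\|r\|^2\int_{z/2}^\infty\frac{dx}{x^2}=\frac8{Mz}\|r\|^2,\qquad z=|u'(z)|.$$
A localized right side gains the factor $1/(M|u'(z)|)$ over Lemma 1(a). If moreover $r=\rho'$ with $\rho$ supported in the same interval, then $v=\rho/x$ and $\|v\|\le\frac2z\|\rho\|$. When $\|\rho\|\approx\|r\|/M$ this is a gain $(Mz)^{-2}$ for the square. Both observations will return, the first in every dimension, the second for $d=1$.

## 2. Darcy regression and the minimax rate

Let $\lambda$ be the uniform probability measure on $\mathcal O$ and fix $K_{\min}\in(0,1)$. For $f\in C^1(\bar{\mathcal O})$ with $\inf f>K_{\min}$, let $u_f$ be the unique solution of (1). One observes $D_N=((Y_i,X_i))_{i=1}^N$,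
$$Y_i=u_f(X_i)+\zeta_i,\qquad X_i\sim^{iid}\lambda,\quad \zeta_i\sim^{iid}N(0,1),$$
with all $X_i,\zeta_i$ mutually independent. For $\beta>d/2+1$ (so that $H^\beta(\mathcal O)\subset C^1(\bar{\mathcal O})$) and $B>0$ let
$$\mathcal F_\beta(B)=\{f:\ f-1\in H^\beta_0(\mathcal O),\ \|f-1\|_{H^\beta}\le B,\ \inf_{\mathcal O}f>K_{\min}\},$$
where $H^\beta_0(\mathcal O)$ is the closure of $C_c^\infty(\mathcal O)$ in $H^\beta(\mathcal O)$. The minimax risk is
$$R_N=\inf_{\hat f_N}\sup_{f\in\mathcal F_\beta(B)}E_f\|\hat f_N-f\|,$$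
the infimum being over all estimators measurable with respect to $D_N$. How fast does $R_N$ tend to zero? The question comes from the lecture notes "Bayesian Non-Linear Statistical Inverse Problems" (http://www.statslab.cam.ac.uk/~nickl/Site/__files/lecturenotes.pdf). For comparison, in the Schrödinger model $\frac12\Delta u-fu=0$ in $\mathcal O$, $u=g>0$ on $\partial\mathcal O$, with the same regression design and $f\ge0$ in an $H^\alpha$-ball, the minimax rate in $L^2$ is known to be $N^{-\alpha/(2\alpha+4+d)}$. For Darcy's problem, Gaussian process posterior methods are known to achieve algebraic rates $N^{-a}$, $a>0$, that are not known to be sharp.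

Throughout, $C,c>0$ depend only on $d,\mathcal O,g,\beta,B,K_{\min}$ and may change from line to line. Let
$$\bar{\mathcal F}=\{f\in H^\beta(\mathcal O):\|f-1\|_{H^\beta}\le B,\ f\ge K_{\min}\}\supset\mathcal F_\beta(B),\qquad \Theta(M)=\sup_{f\in\bar{\mathcal F}}\int_{\mathcal O}\min\big(M,|\nabla u_f|^{-1}\big)d\lambda .$$

**Theorem A.** For all $d\ge1$, $\beta>d/2+1$, $\mathcal O,g,B,K_{\min}$ as above and all large $N$,
$$c\,N^{-\beta/(2\beta+d+3)}\le R_N\le C\,(N/\log N)^{-\beta/(2\beta+d+3)}.$$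

**Theorem B.**
1. If $d=1$, then $R_N\asymp N^{-\beta/(2\beta+4)}=N^{-\beta/(2\beta+d+3)}$.
2. If $d\ge2$ and $\sup_{f\in\bar{\mathcal F}}\int_{\mathcal O}|\nabla u_f|^{-1}dx<\infty$, then $R_N\asymp N^{-\beta/(2\beta+d+3)}$. This holds under (ND): for all $f\in\bar{\mathcal F}$ the Hessian of $u_f$ has rank $\ge2$ at every critical point in $\bar{\mathcal O}$. If $u_1$ (the case $f=1$) has this rank property, (ND) holds for all $B\le B_0(\mathcal O,g,\beta,K_{\min})$; for example $\mathcal O$ a ball, $g$ constant, $B$ small.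
3. If $d\ge2$ and there is $f^*\in C^\infty(\bar{\mathcal O})\cap\mathcal F_\beta(B)$ with $\|f^*-1\|_{H^\beta}<B$ such that the critical set of $u_{f^*}$ contains a nonempty piece $\Sigma\subset\mathcal O$ of a smooth hypersurface, then $R_N\asymp(N/\log N)^{-\beta/(2\beta+d+3)}$. Example: $\mathcal O=\{1<|x|<2\}$, $g$ constant, any $B,K_{\min}$.

So for $d\ge2$ the logarithm cannot be removed in general, and it is absent in nondegenerate situations. The upper bounds hold over $\bar{\mathcal F}$ and for the squared risk, and the lower bounds use only compactly supported smooth perturbations. Hence the boundary condition on $f-1$ does not affect the rate. For $d\ge2$ and geometries covered by neither part 2 nor part 3, the proof gives Theorem A and the refined bound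
$$R_N\le C\inf_{1/\delta_0\le M\le M_1}\Big\{M^{-\beta}+\big(M^{d+3}\Theta(M)/N\big)^{1/2}+N^{-1/2}\Big\}\qquad(N\text{ large}), \tag{5}$$
with $M_1=N^{1/(2\beta+2+d)}$ and a constant $\delta_0\in(0,1)$ from Section 5.

**Examples for $\Theta$ and (ND).** On the unit ball with $g=d$, $u_1=(|x|^2-1)/2$, so $|\nabla u_1|=|x|$. The integral $\int|x|^{-1}dx$ is finite exactly when $d\ge2$, and the only critical point has Hessian $I$, of rank $d$. On the annulus $\{1<|x|<2\}$, $d\ge2$, with $g$ constant, $u_1$ is radial by uniqueness and vanishes at $|x|=1,2$, so its radial derivative vanishes at some $r_*\in(1,2)$. As $(r^{d-1}u_1')'=gr^{d-1}>0$, $r_*$ is unique, and $u_1''(r_*)=g>0$. Thus $|\nabla u_1|\asymp\big||x|-r_*\big|$ and $\int\min(M,|\nabla u_1|^{-1})d\lambda\asymp\log M$. On the critical sphere the Hessian has rank $1$, so (ND) fails.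

## 3. What interpolation and coercivity alone give, and a frequency count

**Plug-in.** A natural first attempt estimates $u_0=u_{f_0}$ and inverts. Section 7 will produce $\tilde f\in\bar{\mathcal F}$ such that $w_0=u_0-u_{\tilde f}$ has $L^2$-norm of order $N^{-(\beta+1)/(2\beta+2+d)}$, using that $u_f$ is bounded in $H^{\beta+1}$ (Lemma 2). How close is $\tilde f$ to $f_0$? With $h=\tilde f-f_0$, $v=h/f_0$ and $D$ built from $f_0$,
$$Dv=\nabla\cdot(h\nabla u_0)=L_{\tilde f}u_0-g=L_{\tilde f}w_0,$$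
so (3) with $\omega=1$ gives $\frac{g_{\min}}2\|v\|\le\|L_{\tilde f}w_0\|\le C\|w_0\|_{H^2}$. Now the $H^2$-norm must be controlled, and interpolating with the $H^{\beta+1}$-bound gives $\|h\|\le C\|w_0\|^{(\beta-1)/(\beta+1)}$, that is, the rate $N^{-(\beta-1)/(2\beta+2+d)}$. This is slower than claimed, because $\beta(2\beta+2+d)-(\beta-1)(2\beta+d+3)=\beta+d+3>0$. The loss is in the interpolation: two derivatives of $w_0$ are paid for as if $w_0$ were the worst function of its norm, and the averaging of the noise is not used.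

**Kernel smoothing and coercivity.** A better plan smooths $L_fu_0-g$ at a scale $1/M$, using a kernel with two derivatives moved onto it, and then applies $J_\varepsilon$. The bias is of order $M^{-\beta}$. The noise of one observation at $z$ enters through a function $q_z$ supported in a ball of radius $2/M$ with $\|q_z\|^2\approx M^{d+4}$. If all one uses is $\|J_\varepsilon q_z\|\le C\|q_z\|$, the variance is $M^{d+4}/N$ and the balance gives $N^{-\beta/(2\beta+d+4)}$, the Schrödinger-type exponent. The exact point of loss is the inequality $\|J_\varepsilon q_z\|\le C\|q_z\|$. It ignores that $q_z$ lives on a small ball, and in the example of Section 1 such a right side gained the factor $1/(M|u'(z)|)$. With this gain the variance becomes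
$$\frac{M^{d+4}}N\int\min\Big(1,\frac1{M|\nabla u|}\Big)d\lambda\le\frac{M^{d+3}\Theta(M)}N .$$

**Heuristic for the exponent.** If coefficients are frozen, the linearized forward map has symbol $\approx(1+|\nabla u\cdot\xi|)/|\xi|^2$. The variance of an estimator using $|\xi|\le M$ is then about $N^{-1}\sum_{|\xi|\le M}|\xi|^4(1+|\nabla u\cdot\xi|)^{-2}$. For each value of $|\nabla u\cdot\xi|$ there are about $M^{d-1}$ frequencies, and $\sum_s(1+|s|)^{-2}<\infty$, so the sum is about $M^{4}M^{d-1}=M^{d+3}$. The worst frequencies $|\nabla u\cdot\xi|\lesssim1$ form a set of codimension one. This is why the rate lies between the one-fold ill-posed rate $N^{-\beta/(2\beta+d+2)}$ and $N^{-\beta/(2\beta+d+4)}$. The lower bound uses perturbations oscillating only across the streamlines.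

**The remaining obstacle.** $D$ involves $u_0$, which is unknown. Replacing $u_0$ by the pilot $u_{\tilde f}$ leaves an error $\nabla\cdot(h\nabla w_0)$. We will see that it costs only $N^{-\eta}\|h\|$ for some $\eta>0$, but $\eta$ may be tiny when $\beta$ is near $d/2+1$. The remedy is to repeat the correction a fixed number of times with fresh data.

## 4. Regularity of $u_f$ and the volume of $\{|\nabla u_f|\le\tau\}$

We use the following standard facts.
- $\|ab\|_{H^s(\mathcal O)}\le C\|a\|_{H^t(\mathcal O)}\|b\|_{H^s(\mathcal O)}$ for $t>d/2$, $0\le s\le t$.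
- If $G\in C^\infty(\mathbb R)$ has bounded derivatives of all orders, then $f\mapsto G(f)$ maps bounded sets of $H^\beta(\mathcal O)$, $\beta>d/2$, into bounded sets of $H^\beta(\mathcal O)$ (e.g. Runst–Sickel). We apply it with $G$ equal to $\log s$ or $1/s$ on the range of $f\in\bar{\mathcal F}$, which lies in a fixed interval $[K_{\min},C]$.
- For $u\in H^1_0$, $\|u\|_{H^{s+2}}\le C\|\Delta u\|_{H^s}$ for real $s\ge0$ (elliptic regularity for integer $s$, interpolation of the solution operator for real $s$).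
- Stein's extension operator $\mathcal E:H^s(\mathcal O)\to H^s(\mathbb R^d)$ is bounded for all $s\ge0$.
- Interpolation: $\|w\|_{H^{(1-\theta)a+\theta b}}\le C\|w\|_{H^a}^{1-\theta}\|w\|_{H^b}^\theta$ for $\theta\in[0,1]$.

**Lemma 2.** For $f\in\bar{\mathcal F}$: $\|u_f\|_{H^{\beta+1}}\le C$; $\|\mathcal Eu_f\|_{C^{2,\eta_0}(\mathbb R^d)}\le C$ for a fixed $\eta_0>0$; $\partial_\nu u_f\ge0$ on $\partial\mathcal O$. If $z\in H^1_0$ and $L_fz=\varphi\in L^2$, then $\|z\|_{H^2}\le C\|\varphi\|$. The set $\bar{\mathcal F}$ is convex, and compact in $L^2$ and in $C^1(\bar{\mathcal O})$. The map $f\mapsto u_f$ is continuous from $\bar{\mathcal F}$ with the $L^2$ topology to $C^2(\bar{\mathcal O})$.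

*Proof.* **Bootstrapping.** The aim is to transfer the smoothness of $f$ to $u=u_f$. Testing (1) with $u$ and Poincaré's inequality give $\|u\|_{H^1}\le C$. Testing with $\varphi/f$, $\varphi\in C_c^\infty$, gives weakly
$$\Delta u=\frac gf-\nabla\log f\cdot\nabla u,$$
and $\nabla\log f$ is bounded in $H^{\beta-1}$ with $\beta-1>d/2$. If $\nabla u$ is bounded in $H^s$, $0\le s\le\beta-1$, the product estimate shows that $\Delta u$ is bounded in $H^s$, hence $\nabla u$ in $H^{s+1}$. Start at $s=0$ and iterate, capping $s$ at $\beta-1$. After finitely many steps $u$ is bounded in $H^{\beta+1}$. As $\beta+1>d/2+2$, Sobolev embedding on $\mathbb R^d$ gives the $C^{2,\eta_0}$ bound of $\mathcal Eu$. The sign of $\partial_\nu u$ was shown in Section 1. For $L_fz=\varphi$ the same two facts read $\|z\|_{H^1}\le C\|\varphi\|$ and $\Delta z=\varphi/f-\nabla\log f\cdot\nabla z$ with $\nabla\log f$ bounded, so $\|z\|_{H^2}\le C\|\Delta z\|\le C\|\varphi\|$.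

**Compactness and continuity.** Convexity is clear. A sequence in $\bar{\mathcal F}$ has a subsequence converging weakly in $H^\beta$ and, by the compact embedding $H^\beta\subset C^1(\bar{\mathcal O})$, strongly in $C^1(\bar{\mathcal O})$. The limit satisfies $\|f-1\|_{H^\beta}\le B$ and $f\ge K_{\min}$. For continuity, $L_{f_1}(u_{f_1}-u_{f_2})=L_{f_2}u_{f_2}-L_{f_1}u_{f_2}=-\nabla\cdot((f_1-f_2)\nabla u_{f_2})$. Testing with $u_{f_1}-u_{f_2}$ gives $\|u_{f_1}-u_{f_2}\|_{H^1}\le C\|f_1-f_2\|_\infty$. The right side is controlled by $\|f_1-f_2\|$ through interpolation between $L^2$ and $H^\beta$, and interpolating the left side with the $H^{\beta+1}$ bound yields continuity into $C^2(\bar{\mathcal O})$. $\square$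

Where $|\nabla u_f|$ is small, $J_\varepsilon$ does not help. The next lemma says this happens on a small set; the reason is that $\Delta u_f$ cannot vanish there.

**Lemma 3.** (a) $|\{x\in\mathcal O:|\nabla u_f(x)|\le\tau\}|\le C\tau$ for all $\tau>0$, $f\in\bar{\mathcal F}$. Hence $\Theta(M)\le C\log M$ for $M\ge2$, and $\int\min(1,(M|\nabla u_f|)^{-2})d\lambda\le C/M$.

(b) Under (ND), $\sup_{f\in\bar{\mathcal F}}\int|\nabla u_f|^{-1}dx<\infty$. If $u_1$ has Hessian of rank $\ge2$ at its critical points, (ND) holds for all small $B$.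

*Proof.* (a) **A second derivative bounded below.** Write $u=u_f$. From $f\Delta u=g-\nabla f\cdot\nabla u$ and $\|\nabla f\|_\infty\le C$, there is a uniform $\tau_0>0$ such that $|\nabla u(x)|\le\tau_0$ implies $f\Delta u(x)\ge g_{\min}/2$. Then $\partial_i^2u(x)\ge2c_2$ for some $i$, with a uniform $c_2>0$. By the uniform Hölder bound for $D^2\mathcal Eu$ there is a uniform $\rho>0$ such that then $\partial_i^2\mathcal Eu\ge c_2$ on every cube $Q\ni x$ of diameter $\le\rho$.

**Fubini on cubes.** Cover $\mathcal O$ by a fixed finite grid of closed axis-parallel cubes of diameter $\rho$. Let $\tau\le\tau_0$. For each cube $Q$, either $\{|\nabla u|\le\tau\}\cap Q\cap\mathcal O$ is empty, or for some $i$ the function $\partial_i\mathcal Eu$ increases with slope $\ge c_2$ on every segment of $Q$ in direction $i$. In the second case $\{|\partial_i\mathcal Eu|\le\tau\}$ has length $\le2\tau/c_2$ on each such segment, and by Fubini its measure in $Q$ is $\le C\tau$. It contains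 $\{|\nabla u|\le\tau\}\cap Q\cap\mathcal O$. Sum over the cubes. For $\tau\ge\tau_0$ use $|\mathcal O|\le(|\mathcal O|/\tau_0)\tau$.

**Integrals.** For $M\ge2$,
$$\int\min\Big(1,\frac1{M|\nabla u|}\Big)d\lambda=\int_0^1\lambda\Big(|\nabla u|<\frac1{Ms}\Big)ds\le\int_0^1\min\Big(1,\frac C{Ms}\Big)ds\le\frac{C\log M}M,$$
and multiplication by $M$ gives the bound on $\Theta$. Similarly $\int\min(1,(M|\nabla u|)^{-2})d\lambda=\int_0^1\lambda(|\nabla u|<\frac1{M\sqrt s})ds\le\int_0^1\frac{C}{M\sqrt s}ds=\frac{2C}M$.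

(b) **Two eigenvalues bounded below.** Let $\sigma(f,x)$ be the second largest absolute eigenvalue of $D^2u_f(x)$. By Lemma 2 it is continuous on the compact set $\bar{\mathcal F}\times\bar{\mathcal O}$. By (ND) it is positive on the compact subset $\{\nabla u_f(x)=0\}$. By compactness there are $c,\tau_0>0$ such that $\sigma(f,x)\ge c$ whenever $|\nabla u_f(x)|\le\tau_0$. At such an $x$ let $e_1,e_2$ be orthonormal eigenvectors of $D^2u_f(x)$ with eigenvalues $\mu_1,\mu_2$, $|\mu_i|\ge c$. On a cube $Q\ni x$ of fixed small diameter, $|D^2\mathcal Eu_f-D^2u_f(x)|\le c/4$. On the (convex) section of $Q$ by a plane parallel to $\mathrm{span}(e_1,e_2)$ consider $G=(\partial_{e_1}\mathcal Eu_f,\partial_{e_2}\mathcal Eu_f)$. Its derivative in the plane differs from $\mathrm{diag}(\mu_1,\mu_2)$ by at most $c/4$, so $|G(y)-G(y')|\ge\frac{3c}4|y-y'|$. Hence $\{|G|\le\tau\}$ has diameter at most $8\tau/(3c)$ and area $\le C\tau^2$ on the section. With a fixed grid and Fubini as in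 (a), $|\{|\nabla u_f|\le\tau\}|\le C\tau^2$ for $\tau\le\tau_0$, and
$$\int|\nabla u_f|^{-1}dx=\int_0^\infty|\{|\nabla u_f|<1/s\}|\,ds\le\frac{|\mathcal O|}{\tau_0}+\int_{1/\tau_0}^\infty\frac{C}{s^2}ds\le C.$$

**Small $B$.** If the last claim fails, there are $f_k\to1$ in $H^\beta$ with $f_k\ge K_{\min}$ and points $x_k\in\bar{\mathcal O}$ with $\nabla u_{f_k}(x_k)=0$ and $D^2u_{f_k}(x_k)$ of rank $\le1$. Pass to a subsequence $x_k\to x$. By $C^2$-convergence $u_{f_k}\to u_1$ (Lemma 2), $x$ is a critical point of $u_1$ with Hessian of rank $\le1$, a contradiction. For a ball and $g$ constant, $D^2u_1=(g/d)I$. $\square$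

## 5. Smoothing kernels that look into the domain

We want a kernel $k_M(x,\cdot)$ with compact support in $\mathcal O$ for every $x\in\bar{\mathcal O}$, so that integration by parts in its second variable produces no boundary terms. The trick is to average not around $x$ but around a point shifted inward. On $\mathcal O=(0,1)$, for $x$ near $0$, one averages over $z$ slightly to the right of $x$; the vanishing moments below make up for the shift.

**Inward cones.** There are a finite open cover $(U_j)$ of $\bar{\mathcal O}$, unit vectors $e_j$ and $\gamma,\delta_0\in(0,1)$ with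
$$B(x+te_j,\gamma t)\subset\mathcal O\qquad(x\in U_j\cap\bar{\mathcal O},\ 0<t\le\delta_0).$$
Near a boundary point, in rotated coordinates, $\mathcal O=\{x_d>\Gamma(x')\}$ with $\Gamma$ $L$-Lipschitz. Let $e_j$ be the $d$-th coordinate vector, $\gamma(1+L)<1$, and $t$ small. For $|\omega|<1$ we get $x_d+t+\gamma t\omega_d>\Gamma(x')+L\gamma t\ge\Gamma(x'+\gamma t\omega')$, using $x_d\ge\Gamma(x')$. Near interior points the claim is trivial, and $\bar{\mathcal O}$ is compact.

**Definition.** Fix an integer $\ell\ge\beta+1$. Take $\chi_j\in C_c^\infty(U_j)$ with $\sum_j\chi_j=1$ on $\bar{\mathcal O}$, and $K^j\in C_c^\infty(B(-e_j,\gamma/2))$ with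
$$\int K^j=1,\qquad\int w^\alpha K^j(w)\,dw=0\quad(1\le|\alpha|\le\ell-1).$$
Such $K^j$ exist: the monomials are linearly independent on a ball, so the finitely many functionals $K\mapsto\int w^\alpha K$ on $C_c^\infty$ of the ball are linearly independent, and their values can be prescribed. For $M\ge1/\delta_0$ let
$$k_M(x,z)=\sum_j\chi_j(x)M^dK^j(M(x-z)),\qquad S_Mh(x)=\int_{\mathcal O}k_M(x,z)h(z)\,dz.$$
If $x\in\bar{\mathcal O}\cap U_j$ and $K^j(M(x-z))\ne0$, then $z\in B(x+e_j/M,\gamma/(2M))\subset\mathcal O$. So $k_M(x,\cdot)\in C_c^\infty(\mathcal O)$, and $k_M(x,z)=0$ unless $|x-z|<2/M$.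

**Lemma 4.** For $M\ge1/\delta_0$: (i) $\|S_Mh\|\le C\|h\|$; (ii) $\|h-S_Mh\|\le CM^{-s}\|h\|_{H^s}$ for $0\le s\le\ell$; (iii) $\|\nabla S_Mh\|\le C\|h\|_{H^1}$; (iv) for $a\in H^\beta(\mathcal O;\mathbb R^d)$, $h\in H^\beta(\mathcal O)$,
$$\|a\cdot\nabla S_Mh-S_M(a\cdot\nabla h)\|\le CM^{-\beta}\|a\|_{H^\beta}\|h\|_{H^\beta};$$
(v) $\|gS_Mh-S_M(gh)\|\le CM^{-\beta}\|h\|_{H^\beta}$.

Estimate (iv) is needed because we smooth $Dv$ but want $D$ of a smoothed function. Since $a\cdot\nabla h$ is only in $H^{\beta-1}$, applying (ii) to each term would lose a factor $M$; the commutator does not.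

*Proof.* **Fourier form.** Write $K^j_M=M^dK^j(M\cdot)$. On $\mathcal O$, $S_Mh=\sum_j\chi_j(K_M^j*H)$ for any extension $H$ of $h$, since only values in $\mathcal O$ enter. The Fourier transform of $K_M^j$ is $\kappa(\xi/M)$ with $\kappa=\widehat{K^j}$ Schwartz. By the moment conditions all derivatives of $\kappa$ of orders $1,\dots,\ell-1$ vanish at $0$, so Taylor's formula gives
$$|\kappa(p)-1|\le C\min(1,|p|^\ell),\qquad|\nabla\kappa(p)|\le C\min(1,|p|^{\ell-1}).$$
Take $H=\mathcal Eh$. (i) follows from $|\kappa|\le C$. For (ii), $h-S_Mh=\sum_j\chi_j(\mathcal Eh-K^j_M*\mathcal Eh)$ on $\mathcal O$ and $|1-\kappa(\xi/M)|\le C(|\xi|/M)^s$. For (iii), $\nabla S_Mh=\sum_j\nabla\chi_j(K_M^j*\mathcal Eh)+\sum_j\chi_j(K^j_M*\nabla\mathcal Eh)$. For (v), $gS_Mh-S_M(gh)=g(S_Mh-h)+(gh-S_M(gh))$, and (ii) applies to $h$ and $gh$.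

**Splitting the commutator (iv).** On $\mathcal O$ we have $\sum_j\nabla\chi_j=0$, so $\sum_j(a\cdot\nabla\chi_j)\mathcal Eh=0$ may be subtracted. Using the extension $\mathcal Ea\cdot\nabla\mathcal Eh$ of $a\cdot\nabla h$,
$$a\cdot\nabla S_Mh-S_M(a\cdot\nabla h)=\sum_j(a\cdot\nabla\chi_j)(K_M^j*\mathcal Eh-\mathcal Eh)+\sum_j\chi_j\big[\mathcal Ea\cdot(K_M^j*\nabla\mathcal Eh)-K_M^j*(\mathcal Ea\cdot\nabla\mathcal Eh)\big].$$
The first sum is at most $C\|a\|_\infty M^{-\beta}\|h\|_{H^\beta}$ in $L^2$. Writing $a,h$ for $\mathcal Ea,\mathcal Eh$, each bracket has Fourier transform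
$$(2\pi)^{-d}\int\hat a(\xi-\eta)\cdot i\eta\,\hat h(\eta)\,[\kappa(\eta/M)-\kappa(\xi/M)]\,d\eta.$$

**A symbol inequality.** We claim $|p||\kappa(p)-\kappa(p+q)|\le C(|q||p|^\beta+|q|^\beta|p|)$. If $|q|\ge|p|/2$, then $|p|,|p+q|\le3|q|$ and $|\kappa(p)-\kappa(p+q)|\le|\kappa(p)-1|+|\kappa(p+q)-1|\le C\min(1,|q|^\ell)\le C|q|^\beta$. If $|q|<|p|/2$, the segment from $p$ to $p+q$ lies in $\{|p|/2\le|\zeta|\le3|p|/2\}$, so the left side is at most $C|q||p|\min(1,|p|^{\ell-1})\le C|q||p|^\beta$, because $0\le\beta-1\le\ell-1$.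

**Conclusion of (iv).** With $p=\eta/M$, $q=(\xi-\eta)/M$,
$$|\eta||\kappa(\eta/M)-\kappa(\xi/M)|\le CM^{-\beta}\big(|\xi-\eta||\eta|^\beta+|\xi-\eta|^\beta|\eta|\big).$$
By Young's inequality for convolutions the bracket has $L^2$-norm at most $CM^{-\beta}\big(\||\cdot|\hat a\|_{L^1}\|h\|_{H^\beta}+\|a\|_{H^\beta}\||\cdot|\hat h\|_{L^1}\big)$. By Cauchy–Schwarz, $\||\cdot|\hat a\|_{L^1}\le\big(\int|\xi|^2(1+|\xi|^2)^{-\beta}d\xi\big)^{1/2}C\|a\|_{H^\beta}$, which is finite since $2\beta-2>d$; likewise for $h$. $\square$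

## 6. $J_\varepsilon$ on right sides supported in a small ball

For $f\in\bar{\mathcal F}$, Lemma 2 provides everything assumed in Section 1; moreover $F=f\nabla u_f$ satisfies $\|F\|_{H^\beta}\le C$, as a product of functions bounded in $H^\beta$.

**Lemma 5.** Let $f\in\bar{\mathcal F}$, $u=u_f$. If $M\ge1$, $\varepsilon\le M^{-2}$, $z\in\mathcal O$ and $r\in L^2$ is supported in $Q:=\mathcal O\cap B(z,2/M)$, then
$$\|J_\varepsilon r\|^2\le C\|r\|^2\min\Big(1,\frac1{M|\nabla u(z)|}\Big).$$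

The idea: on $Q$ the function $u$ varies only over a short interval $I$, of length $\lesssim|\nabla u(z)|/M$. Using a decreasing function of $u$ as the weight $\omega$ in (3) makes the last term of (3) positive and concentrated where $u\in I$, while the right side only sees the small number $|I|$.

*Proof.* Let $v=J_\varepsilon r$, $p=|\nabla u(z)|$, and let $C_2\ge1$ bound the Lipschitz constant of $\nabla\mathcal Eu$ (uniform by Lemma 2). If $p\le4C_2/M$, the minimum is at least $1/(4C_2)$ and Lemma 1(a) suffices. So let $p>4C_2/M$.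

**The weight.** On $B(z,2/M)$, $|\nabla\mathcal Eu-\nabla u(z)|\le2C_2/M<p/2$, so $p/2\le|\nabla\mathcal Eu|\le3p/2$ there. Let $I=[\alpha_1,\alpha_2]$ be the closure of the range of $\mathcal Eu$ on this ball; then $0<|I|\le\frac4M\cdot\frac{3p}2=6p/M$ and $u(Q)\subset I$. Let $\omega(s)=|I|$ for $s\le\alpha_1$, $\omega(s)=\alpha_2-s$ on $I$, $\omega(s)=0$ for $s\ge\alpha_2$. Then $\omega(u)$ is Lipschitz, $0\le\omega(u)\le|I|$, and a.e.
$$\nabla(\omega(u))=-1_{\{u\in I\}}\nabla u,\qquad F\cdot\nabla(\omega(u))=-1_{\{u\in I\}}f|\nabla u|^2.$$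

**Testing.** Put $\psi=v\,\omega(u)\in H^1$ in the equation for $v$ and use (3):
$$\varepsilon\int|\nabla v|^2\omega(u)-\varepsilon\int_{\{u\in I\}}v\nabla v\cdot\nabla u+\tfrac12\int_{\partial\mathcal O}v^2\omega(u)F\cdot\nu+\tfrac12\int v^2g\,\omega(u)+\tfrac12\int_{\{u\in I\}}v^2f|\nabla u|^2=\int rv\,\omega(u).$$
Dropping the first, third and fourth terms, which are nonnegative,
$$\tfrac12\int_{\{u\in I\}}v^2f|\nabla u|^2\le|I|\,\|r\|\,\|v\|_{L^2(Q)}+\varepsilon\int_{\{u\in I\}}|v||\nabla v||\nabla u|.$$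

**Absorbing the diffusion.** We have $\varepsilon|v||\nabla v||\nabla u|\le\frac{K_{\min}}4v^2|\nabla u|^2+\frac{\varepsilon^2}{K_{\min}}|\nabla v|^2$, and by (4) $\varepsilon\|\nabla v\|^2\le b_\varepsilon(v,v)=\langle r,v\rangle\le\|r\|\|v\|_{L^2(Q)}$. Since $f\ge K_{\min}$, and $|\nabla u|\ge p/2$ on $Q\subset\{u\in I\}$,
$$\tfrac{K_{\min}}{16}p^2\|v\|^2_{L^2(Q)}\le\Big(|I|+\frac\varepsilon{K_{\min}}\Big)\|r\|\,\|v\|_{L^2(Q)}.$$
As $\varepsilon\le M^{-2}\le p/(4C_2M)$ and $|I|\le6p/M$, this gives $\|v\|_{L^2(Q)}\le C\|r\|/(Mp)$.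

**From $Q$ to $\mathcal O$.** By (4) once more, $\frac{g_{\min}}2\|v\|^2\le\langle r,v\rangle\le\|r\|\|v\|_{L^2(Q)}\le C\|r\|^2/(Mp)$. Combine with Lemma 1(a). $\square$

## 7. The estimator with repeated correction

**Proposition 6.** Let $M_1=N^{1/(2\beta+2+d)}$. For $N$ large and every $M$ with $1/\delta_0\le M\le M_1$ there is an estimator $\hat f$ with
$$\sup_{f_0\in\bar{\mathcal F}}E_{f_0}\|\hat f-f_0\|^2\le C\Big(M^{-2\beta}+\frac{M^{d+3}\Theta(M)}N+N^{-1}\Big).$$
If $d=1$, $\Theta(M)$ can be replaced by $1$.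

**Construction.** Fix an integer $T$, to be chosen depending only on $\beta,d$, and split the data into $T+1$ disjoint blocks $0,\dots,T$ of size $n\ge cN$.

The pilot uses block $0$. Put $\hat u(x)=\frac{|\mathcal O|}n\sum_{i}Y_ik_{M_1}(x,X_i)$, sum over block $0$. Fix an enumerated countable $L^2$-dense subset of $\bar{\mathcal F}$ and let $\tilde f$ be its first element with
$$\|\hat u-u_{\tilde f}\|\le\inf_{f\in\bar{\mathcal F}}\|\hat u-u_f\|+N^{-1}.$$
It exists because $f\mapsto u_f$ is continuous in $L^2$, and it is a measurable function of block $0$ with countably many values. Put $\tilde u=u_{\tilde f}$, $f^{(0)}=\tilde f$, and let $\tilde F,\tilde D,J$ be the $F,D,J_\varepsilon$ belonging to $\tilde f$, with $\varepsilon=M^{-2\beta}\le M^{-2}$.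

For $m=1,\dots,T$, with $f=f^{(m-1)}$ and sums over block $m$, put
$$q_z(x)=|\mathcal O|\,\nabla_z\cdot\big(f(z)\nabla_zk_M(x,z)\big),\qquad\rho_m=\frac1n\sum_iY_iq_{X_i}-S_Mg,\qquad\hat v_m=J\rho_m,\qquad f^{(m)}=\Pi\big(f-\tilde f\hat v_m\big),$$
where $\Pi$ is the $L^2$-projection onto the closed convex set $\bar{\mathcal F}$. Set $\hat f=f^{(T)}$. All this is measurable: $J$ depends on $\tilde f$ only, $q_z$ depends continuously on $(f,z)\in C^1(\bar{\mathcal O})\times\mathcal O$, the $L^2$ and $C^1$ topologies agree on the compact set $\bar{\mathcal F}$, and $\Pi$ is continuous.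

Let $f_0\in\bar{\mathcal F}$ be the truth, $u_0=u_{f_0}$, $w_0=u_0-\tilde u$.

**Step 1: the pilot has $\|w_0\|$ of order $M_1^{-(\beta+1)}$ in all moments.** We have $E\hat u=S_{M_1}u_0$, so by Lemma 4(ii) with $s=\beta+1\le\ell$ the bias is $\le CM_1^{-\beta-1}$. The independent summands $Z_i=|\mathcal O|Y_ik_{M_1}(\cdot,X_i)$ satisfy $\|Z_i\|\le C|Y_i|M_1^{d/2}$. Let $q\ge2$ and let $(s_i)$ be independent Rademacher signs, independent of the data. By symmetrization, the Kahane–Khintchine inequality in the Hilbert space $L^2(\mathcal O)$, and Jensen's inequality,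
$$E\Big\|\sum_i(Z_i-EZ_i)\Big\|^q\le2^qE\Big\|\sum_is_iZ_i\Big\|^q\le C_qE\Big(\sum_i\|Z_i\|^2\Big)^{q/2}\le C_qn^{q/2-1}\sum_iE\|Z_i\|^q\le C_q(nM_1^d)^{q/2}.$$
Since $M_1^{2\beta+2+d}=N$, this yields $E\|\hat u-E\hat u\|^q\le C_q(M_1^d/n)^{q/2}\le C_qM_1^{-(\beta+1)q}$. As $f_0\in\bar{\mathcal F}$ competes in the definition of $\tilde f$, $\|w_0\|\le\|u_0-\hat u\|+\|\hat u-\tilde u\|\le2\|\hat u-u_0\|+N^{-1}$. Hence
$$E\|w_0\|^q\le C_qM_1^{-(\beta+1)q}\quad\text{for all }q\ge2;\qquad\|w_0\|_{H^{\beta+1}}\le C.$$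

**Step 2: on a likely event the pilot is good in $C^1$ and $C^2$.** The quantity that will matter is $\kappa_0=M\|w_0\|_{C^1}+\|w_0\|_{C^2}$. Let $\delta=\frac12(\beta-1-\frac d2)>0$ and $\sigma_i=i+\frac d2+\delta\le\beta+1$, $i=1,2$. Sobolev embedding and interpolation with the $H^{\beta+1}$ bound give $\|w_0\|_{C^i}\le C\|w_0\|^{1-\sigma_i/(\beta+1)}$. Let $a>0$ and
$$A=\{\|w_0\|\le M_1^{-(\beta+1)}N^a\}.$$
On $A$, $\|w_0\|_{C^i}\le CN^aM_1^{-(\beta+1-\sigma_i)}$, so, as $M\le M_1$,
$$\kappa_0\le CN^aM_1^{-(\beta-1-d/2)+\delta}=CN^{a-\delta/(2\beta+2+d)}.$$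
Choose $a=\delta/(2(2\beta+2+d))$ and $\eta=a/2$. Then $\kappa_0\le N^{-\eta}$ on $A$ for $N$ large. The event $A$ is determined by block $0$, and by Markov's inequality with $q\ge\max(2,1/a)$, $P(A^c)\le C_qN^{-aq}\le CN^{-1}$. Fix an integer $T\ge1/\eta$.

**Step 3: the bias of one correction.** Condition on blocks $0,\dots,m-1$ (the past). Let $f=f^{(m-1)}$, $h=f-f_0$, $v=h/\tilde f$, so $\|h\|_{H^\beta},\|v\|_{H^\beta}\le C$. Since $k_M(x,\cdot)\in C_c^\infty(\mathcal O)$, integration by parts gives exactly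
$$E\big[Yq_X(x)\,\big|\,\text{past}\big]=\int_{\mathcal O}u_0(z)\nabla_z\cdot(f(z)\nabla_zk_M(x,z))\,dz=\int_{\mathcal O}k_M(x,z)L_fu_0(z)\,dz,$$
where $(Y,X)$ is an observation of block $m$. Using $g=L_{f_0}u_0$, $u_0=\tilde u+w_0$ and $\nabla\cdot(h\nabla\tilde u)=\nabla\cdot(v\tilde f\nabla\tilde u)=\tilde Dv$,
$$E[\rho_m|\text{past}]=S_M(L_fu_0-g)=S_M\nabla\cdot(h\nabla u_0)=S_M\tilde Dv+S_M\nabla\cdot(h\nabla w_0). \tag{6}$$
For the first term, Lemma 4(iv),(v) gives $\|S_M\tilde Dv-\tilde DS_Mv\|\le CM^{-\beta}$. Lemma 1(b) and Lemma 4(iii) give $\|J\tilde DS_Mv-S_Mv\|\le C\varepsilon^{1/2}\|v\|_{H^1}\le CM^{-\beta}$. Also $\|S_Mv-v\|\le CM^{-\beta}$. With Lemma 1(a), $\|JS_M\tilde Dv-v\|\le CM^{-\beta}$. For the second term,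
$$\|S_M\nabla\cdot(h\nabla w_0)\|\le C\big(\|h\|_{H^1}\|w_0\|_{C^1}+\|h\|\|w_0\|_{C^2}\big)\le C\kappa_0(\|h\|+M^{-\beta}),$$
because interpolation and Young's inequality give
$$\|h\|_{H^1}\le C\|h\|^{1-1/\beta}\|h\|_{H^\beta}^{1/\beta}=C(M\|h\|)^{1-1/\beta}(M^{1-\beta}\|h\|_{H^\beta})^{1/\beta}\le C(M\|h\|+M^{1-\beta}\|h\|_{H^\beta}).$$
Altogether, on $A$,
$$\big\|J\,E[\rho_m|\text{past}]-v\big\|\le C\big(M^{-\beta}+N^{-\eta}\|h\|\big). \tag{7}$$

**Step 4: the variance of one correction.** As a function of $x$, $q_z$ is bounded by $CM^{d+2}$ and supported in $\mathcal O\cap B(z,2/M)$, so $\|q_z\|^2\le CM^{d+4}$. Given the past, $J\rho_m+JS_Mg$ is an average of $n$ i.i.d. elements $Y_iJq_{X_i}$ of $L^2$, and $E[Y^2|X]\le1+\|u_0\|^2_\infty\le C$. By Lemma 5, applied with $\tilde f$,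
$$E\big[\|J(\rho_m-E[\rho_m|\text{past}])\|^2\big|\text{past}\big]\le\frac Cn\int\|Jq_z\|^2d\lambda(z)\le\frac{CM^{d+4}}N\int\min\Big(1,\frac1{M|\nabla\tilde u|}\Big)d\lambda\le\frac{CM^{d+3}\Theta(M)}N=:V.$$

**Step 5: iteration.** Since $f-\tilde fv=f_0=\Pi f_0$ and $\Pi$ is nonexpansive, $\|f^{(m)}-f_0\|\le\|\tilde f(\hat v_m-v)\|\le C\|\hat v_m-v\|$. Steps 3 and 4 give, with a constant $C_*$,
$$E[1_A\|f^{(m)}-f_0\|^2]\le C_*(M^{-2\beta}+V)+C_*N^{-2\eta}E[1_A\|f^{(m-1)}-f_0\|^2].$$
For $N$ large $C_*N^{-2\eta}\le\frac12N^{-\eta}$. Iterating $T$ times and using $\|f^{(0)}-f_0\|\le C$,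
$$E[1_A\|\hat f-f_0\|^2]\le2C_*(M^{-2\beta}+V)+CN^{-\eta T}\le C(M^{-2\beta}+V+N^{-1}),$$
as $\eta T\ge1$. On $A^c$, $\|\hat f-f_0\|\le C$ and $P(A^c)\le CN^{-1}$. This proves the first claim.

**Step 6: the case $d=1$.** Here $q_z$ is a derivative up to smaller terms, and as in Section 1 the solution of the transport equation then stays local. With $p=|\tilde u'(z)|$ we show
$$\|Jq_z\|^2\le CM^5\min\big(1,(Mp)^{-2}\big)+CM^3. \tag{8}$$
Lemma 3(a) then gives $\int\|Jq_z\|^2d\lambda\le CM^4$, so $V$ may be replaced by $CM^4/N=CM^{d+3}/N$ in Steps 4 and 5.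

Since $\partial_z[K^j(M(x-z))]=-\partial_x[K^j(M(x-z))]$, we have $q_z=r_1'+r_2$ (prime is $d/dx$) with
$$r_1=|\mathcal O|f(z)\sum_j\chi_jM\,\partial_x[K^j(M(x-z))],\qquad r_2=-|\mathcal O|f(z)\sum_j\chi_j'M\,\partial_x[K^j(M(x-z))]+|\mathcal O|f'(z)\partial_zk_M(x,z).$$
The functions are supported on a set of length $C/M$, and $r_1,r_2$ are bounded by $CM^2$, $r_1'$ by $CM^3$. So $\|r_1\|,\|r_2\|\le CM^{3/2}$ and $\|r_1'\|\le CM^{5/2}$. By Lemma 1(a), $\|Jr_2\|^2\le CM^3$. If $p\le4C_2/M$ (with $C_2$ from Lemma 5), Lemma 1(a) for $r_1'$ gives (8). Otherwise $|\tilde F|\ge cp$ on $\mathcal O\cap B(z,2/M)\supset\operatorname{supp}r_1$, so $\varphi:=r_1/\tilde F$, extended by $0$, is in $H^1(\mathcal O)$, and since $\tilde F'=g$,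
$$\tilde D\varphi=\tilde F\varphi'+g\varphi=(\tilde F\varphi)'=r_1'.$$
From $\varphi'=r_1'/\tilde F-r_1g/\tilde F^2$, Lemma 1(b) and $\varepsilon^{1/2}\le M^{-1}$,
$$\|Jr_1'\|\le\|\varphi\|+C\varepsilon^{1/2}\|\varphi'\|\le C\frac{M^{3/2}}p+CM^{-1}\Big(\frac{M^{5/2}}p+\frac{M^{3/2}}{p^2}\Big)\le C\frac{M^{3/2}}p,$$
using $1/p\le CM$. Its square is $CM^5(Mp)^{-2}$, which proves (8) and Proposition 6. $\square$

**Upper bounds in Theorems A and B.** The risk $E\|\cdot\|$ is at most the square root of the squared risk, which gives (5). By Lemma 3(a), $\Theta(M)\le C\log M$. With $M=(N/\log N)^{1/(2\beta+d+3)}$, which lies in $[1/\delta_0,M_1]$ for large $N$, Proposition 6 bounds the squared risk by $C(M^{-2\beta}+M^{d+3}\log N/N+N^{-1})\le CM^{-2\beta}$. Hence $R_N\le C(N/\log N)^{-\beta/(2\beta+d+3)}$. If $d=1$, or if $\sup_M\Theta(M)<\infty$, which is the hypothesis of part 2 of Theorem B, take $M=N^{1/(2\beta+d+3)}$ and obtain $R_N\le CN^{-\beta/(2\beta+d+3)}$. Lemma 3(b)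 shows that (ND) is sufficient and gives the statement for small $B$.

## 8. Duality and testing tools for the lower bounds

A lower bound needs many coefficients that are far apart in $L^2$ but whose solutions nearly coincide. The closeness of solutions is measured in a dual norm.

**Lemma 7.** If $f^*,f^*+h\in\mathcal F_\beta(B)$ with $h\in C_c^\infty(\mathcal O)$, then
$$\|u_{f^*+h}-u_{f^*}\|\le C\sup\{|\langle\nabla\cdot(h\nabla u_{f^*}),z\rangle|:\ \|z\|_{H^2(\mathcal O)}\le1\}.$$

*Proof.* $w=u_{f^*+h}-u_{f^*}\in H^2\cap H^1_0$ solves $L_{f^*+h}w=g-L_{f^*+h}u_{f^*}=-\nabla\cdot(h\nabla u_{f^*})$. For $\varphi\in L^2$ let $z\in H^1_0$ solve $L_{f^*+h}z=\varphi$; by Lemma 2, $\|z\|_{H^2}\le C\|\varphi\|$. By symmetry $\langle w,\varphi\rangle=\langle L_{f^*+h}w,z\rangle=-\langle\nabla\cdot(h\nabla u_{f^*}),z\rangle$. Take the supremum over $\|\varphi\|\le1$. $\square$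

Let $P_f$ be the law of $D_N$. Given $X_i$, the observations are $N(u_f(X_i),1)$, so $KL(P_f,P_{f'})=\frac N2\|u_f-u_{f'}\|^2_{L^2(\lambda)}$. The two tools are these.
- Varshamov–Gilbert bound (Tsybakov 2009, Lemma 2.9): for $n\ge8$ there are $\theta^{(0)}=0,\theta^{(1)},\dots,\theta^{(m)}$ in $\{0,1\}^n$ with $m\ge2^{n/8}$ and pairwise Hamming distance $\mathrm{Ham}\ge n/8$.
- Tsybakov's Theorem 2.7: if $f_0,\dots,f_m$, $m\ge2$, are in the class with pairwise distance $\ge2s$ and $KL(P_{f_j},P_{f_0})\le\frac1{16}\log m$ for $j\ge1$, then every estimator has $\max_jP_{f_j}(\|\hat f-f_j\|\ge s)\ge c'$ with a universal $c'>0$, and hence $R_N\ge c's$.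

Together: suppose that $f_\theta$, $\theta\in\{0,1\}^n$, $n\ge8$, are in $\mathcal F_\beta(B)$ with
$$\|f_\theta-f_{\theta'}\|^2\ge s^2\,\mathrm{Ham}(\theta,\theta')/n,\qquad KL(P_{f_\theta},P_{f_0})\le\tfrac{\log2}{128}\,n. \tag{9}$$
Then $R_N\ge c\,s$. (From here on $n$ counts bits, not block sizes.)

## 9. Perturbations oscillating across the streamlines: $d\ge2$

Let $f^*=1$, which is in $\mathcal F_\beta(B)$ as $K_{\min}<1$, and $u=u_1\in C^\infty(\bar{\mathcal O})$.

**Coordinates.** We want $\nabla u\cdot\nabla$ to be one coordinate derivative. As $\Delta u=g>0$, there is $x_0\in\mathcal O$ with $\nabla u(x_0)\ne0$. By the flow-box theorem, after rescaling, there are smooth coordinates $(t,y)\in(-2,2)\times(-2,2)^{d-1}$ on a neighborhood $W\Subset\mathcal O$ of $x_0$, with all derivatives bounded and Jacobian $\mathcal J$ bounded above and below, such that $\nabla u\cdot\nabla=\mu\,\partial_t$ with a nonzero constant $\mu$.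

**The family.** Let $\psi\in C_c^\infty((1,2))$ and $\varphi_0\in C_c^\infty((0,1)^{d-1})$ be nonzero, and $\varphi=\Delta_y\varphi_0$. Then $\varphi\ne0$, because a compactly supported harmonic function vanishes. For an integer $M$ and $\theta\in\{0,1\}^n$, $n=M^{d-1}$, indexed by $l\in\{0,\dots,M-1\}^{d-1}$, put
$$h_\theta=c_0M^{-\beta}\psi(t)\sum_l\theta_l\,\varphi(My-l),\qquad f_\theta=1+h_\theta.$$

**Class membership.** The bumps have disjoint supports, and each derivative costs at most a factor $CM$. So $\|h_\theta\|_{H^k}\le C_kc_0M^{k-\beta}$ for integers $k\ge0$, and by interpolation $\|h_\theta\|_{H^\beta}\le Cc_0$. Also $\|h_\theta\|_\infty\le Cc_0$. For small $c_0$, $f_\theta\in\mathcal F_\beta(B)$.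

**Separation.** Each bump has squared norm $\asymp c_0^2M^{-2\beta}M^{-(d-1)}$, so $\|h_\theta-h_{\theta'}\|^2\ge c\,c_0^2M^{-2\beta}\,\mathrm{Ham}(\theta,\theta')/n$, that is, (9) with $s=cc_0M^{-\beta}$.

**Information.** The point is that differentiating along $\nabla u$ does not touch the oscillation in $y$:
$$\nabla\cdot(h_\theta\nabla u)=\mu\,\partial_th_\theta+gh_\theta=c_0M^{-\beta}(\mu\psi'+g\psi)\sum_l\theta_l\,\varphi(My-l).$$
As $\varphi(My-l)=M^{-2}\Delta_y[\varphi_0(My-l)]$, integrating by parts twice in $y$ gives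
$$|\langle\nabla\cdot(h_\theta\nabla u),z\rangle|=c_0M^{-\beta-2}\Big|\int\sum_l\theta_l\,\varphi_0(My-l)\,\Delta_y\big[(\mu\psi'+g\psi)z\mathcal J\big]\,dt\,dy\Big|\le Cc_0M^{-\beta-2}\|z\|_{H^2},$$
since $|\sum_l\theta_l\varphi_0(My-l)|\le\|\varphi_0\|_\infty$. By Lemma 7, $KL(P_{f_\theta},P_1)\le CNc_0^2M^{-2\beta-4}$.

**Choice of $M$.** Take $M=\lceil N^{1/(2\beta+d+3)}\rceil$. Then $N\le M^{2\beta+d+3}$, so $KL\le Cc_0^2M^{d-1}=Cc_0^2n$, and (9) holds for $c_0$ small and $N$ large. Hence $R_N\ge cM^{-\beta}\ge cN^{-\beta/(2\beta+d+3)}$.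

## 10. A bump next to the critical point: $d=1$

For $d=1$ there is no direction across the streamlines, but there is a critical point, and near it differentiation along $\nabla u$ is cheap. The domain is an interval and $u_1$ vanishes at both ends, so $u_1'(x_0)=0$ for some interior $x_0$ and $u_1'(x)=(x-x_0)\mathsf m(x)$ with $\mathsf m$ smooth. Let $0\ne\chi\in C_c^\infty((1,2))$, $\varphi(s)=\chi'(s)/s$ and
$$h(x)=c_0M^{-\beta+1/2}\varphi(M(x-x_0)).$$
Then $\|h\|_{H^k}\le C_kc_0M^{k-\beta}$, so $\|h\|_{H^\beta}\le Cc_0$. Moreover $\|h\|=c\,c_0M^{-\beta}$ and $\|h\|_\infty\le Cc_0M^{-\beta+1/2}\to0$. So $1+h\in\mathcal F_\beta(B)$ for $c_0$ small and $M$ large. With $s=x-x_0$, $s\,\varphi(Ms)=M^{-1}\chi'(Ms)=M^{-2}\frac d{ds}[\chi(Ms)]$, and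
$$|\langle(hu_1')',z\rangle|=\Big|\int hu_1'z'\Big|=c_0M^{-\beta+1/2-2}\Big|\int\chi(Ms)(\mathsf mz')'\,ds\Big|\le Cc_0M^{-\beta-2}\|z\|_{H^2},$$
as $\|\chi(M\cdot)\|_{L^2}\le CM^{-1/2}$. By Lemma 7, $KL(P_{1+h},P_1)\le CNc_0^2M^{-2\beta-4}$. For $M=N^{1/(2\beta+4)}$ and $c_0$ small this is at most $1/2$, so by Pinsker's inequality the total variation distance of the two laws is at most $1/2$. Le Cam's two-point bound gives $R_N\ge c\|h\|\ge cN^{-\beta/(2\beta+4)}$.

With Sections 7 and 9, this completes the proof of Theorem A and of parts 1 and 2 of Theorem B.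

## 11. A critical hypersurface: all dyadic shells contribute to the logarithm

For part 3 of Theorem B we combine the two previous constructions. In the upper bound, $\log M$ came from the shells $\{|\nabla u|\approx2^{-k}\}$, each of volume about $2^{-k}$ and weight $2^k$ in $\int\min(M,|\nabla u|^{-1})d\lambda$. So all shells matter equally, and we place oscillating bumps in each of them. Let $u^*=u_{f^*}$, which is smooth in $\mathcal O$. Constants may now also depend on the fixed $f^*$.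

**Coordinates.** Near a point of $\Sigma$ let $\varrho$ be a smooth defining function of $\Sigma$ with $\nabla\varrho\ne0$. Since $\nabla u^*=0$ on $\Sigma$, $\nabla u^*=\varrho V$ with $V$ smooth. On $\Sigma$ we have $V\cdot\nabla\varrho=\Delta u^*=g/f^*>0$, because $g=\nabla f^*\cdot\nabla u^*+f^*\Delta u^*$. So $V$ is transversal to $\Sigma$. Using the flow of $V$ started on $\Sigma$, and rescaling, we get smooth coordinates $(\tau,y)\in(-2,2)\times(-2,2)^{d-1}$ on some $W\Subset\mathcal O$ with $\Sigma\cap W=\{\tau=0\}$ and $V\cdot\nabla$ a constant multiple of $\partial_\tau$. As $\varrho$ vanishes for $\tau=0$, $\varrho=\tau\cdot(\text{smooth})$, and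
$$\nabla u^*\cdot\nabla=\tau\mu\,\partial_\tau,\qquad\mu\text{ smooth}.$$
After shrinking the neighborhood, $\mu$, the coordinate maps and their derivatives are bounded, and the Jacobian $\mathcal J$ is bounded above and below.

**The family.** With $\psi,\varphi,\varphi_0$ as in Section 9, $L=\lfloor\frac12\log_2M\rfloor$ and $n=LM^{d-1}$, let
$$h_\theta=c_0M^{-\beta}L^{-1/2}\sum_{k=1}^L2^{k/2}\psi(2^k\tau)\sum_l\theta_{kl}\,\varphi(My-l),\qquad f_\theta=f^*+h_\theta.$$
The function $\psi(2^k\tau)$ lives on $2^{-k}<\tau<2^{1-k}$, so all supports are disjoint. The factor $2^{k/2}$ gives every bump the same $L^2$-norm.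

**Class membership.** As $2^k\le M^{1/2}\le M$, a derivative costs at most $CM$, and for integers $j\ge0$
$$\|h_\theta\|_{H^j}^2\le C_jc_0^2M^{2j-2\beta}L^{-1}\sum_{k=1}^L2^k2^{-k}\le C_jc_0^2M^{2j-2\beta}.$$
Hence $\|h_\theta\|_{H^\beta}\le Cc_0$. Also $\|h_\theta\|_\infty\le Cc_0M^{-\beta+1/4}\to0$. Since $\|f^*-1\|_{H^\beta}<B$ and $\inf f^*>K_{\min}$, $f_\theta\in\mathcal F_\beta(B)$ for $c_0$ small and $M$ large.

**Separation.** $\|h_\theta-h_{\theta'}\|^2\ge c\,c_0^2M^{-2\beta}L^{-1}M^{-(d-1)}\mathrm{Ham}(\theta,\theta')=c\,c_0^2M^{-2\beta}\,\mathrm{Ham}(\theta,\theta')/n$.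

**Information.** The operator $\tau\partial_\tau$ does not see the scale $2^{-k}$: with $\psi_1(s)=s\psi'(s)$, $\tau\partial_\tau[\psi(2^k\tau)]=\psi_1(2^k\tau)$. Therefore
$$\nabla\cdot(h_\theta\nabla u^*)=c_0M^{-\beta}L^{-1/2}\sum_k2^{k/2}\big[\mu\,\psi_1(2^k\tau)+\Delta u^*\,\psi(2^k\tau)\big]\sum_l\theta_{kl}\,\varphi(My-l).$$
In the pairing with $z$, integrate by parts twice in $y$ as in Section 9. The derivatives fall on $\mu,\Delta u^*,z,\mathcal J$, not on functions of $\tau$. By Cauchy–Schwarz the pairing is at most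
$$Cc_0M^{-\beta-2}L^{-1/2}\|z\|_{H^2}\Big\|\sum_k2^{k/2}(|\psi_1|+|\psi|)(2^k\tau)\Big\|_{L^2(d\tau)}\le Cc_0M^{-\beta-2}\|z\|_{H^2},$$
since by disjoint supports the squared norm is $\sum_{k=1}^L2^k\cdot C2^{-k}=CL$. By Lemma 7, $KL(P_{f_\theta},P_{f^*})\le CNc_0^2M^{-2\beta-4}$.

**Choice of $M$.** Take $M=\lceil(N/\log N)^{1/(2\beta+d+3)}\rceil$. Then $N/\log N\le M^{2\beta+d+3}$, so $NM^{-2\beta-4}\le(\log N)M^{d-1}\le CLM^{d-1}=Cn$. Thus (9) holds with $s=cc_0M^{-\beta}$ for $c_0$ small and $N$ large, and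
$$R_N\ge cM^{-\beta}\ge c(N/\log N)^{-\beta/(2\beta+d+3)},$$
which matches the upper bound of Theorem A. For the annulus $\{1<|x|<2\}$ with $g$ constant, $f^*=1$ satisfies the hypothesis for any $B,K_{\min}$: by the computation in Section 2, $\nabla u_1=0$ on the sphere $|x|=r_*$. $\blacksquare$
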